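# $G_\delta$ points that subspaces of size $\aleph_1$ cannot test

## 1. The ordinals $\omega_1+1$ and $\omega_2+1$

Give $\omega_1+1$ its order topology. It is compact and Hausdorff. Look at its top point. A neighborhood of $\omega_1$ contains an interval $(\beta,\omega_1]$ with $\beta<\omega_1$. Given countably many neighborhoods, with intervals $(\beta_n,\omega_1]$, put $\beta=\sup_n\beta_n<\omega_1$. All of them contain $(\beta,\omega_1]$, so their intersection is not $\{\omega_1\}$. Thus $\omega_1$ is not a $G_\delta$ point.

Can one detect this by looking only at small subspaces? Countable subspaces are useless: in a countable $T_1$ space $Y$ each point is a $G_\delta$, since $\{y\}=\bigcap_{y'\ne y}(Y\setminus\{y'\})$. So all countable subspaces of $\omega_1+1$ have $G_\delta$ points and the whole space does not. A subspace of size $\aleph_1$ does detect the bad point, since $\omega_1+1$ itself has size $\aleph_1$.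

Now move up by one cardinal and look at $\omega_2+1$. The intersection of at most $\aleph_1$ neighborhoods of the top point contains some $(\beta,\omega_2]$ with $\beta<\omega_2$, so $\omega_2$ is not a $G_\delta$. Let $Y$ be a subspace with $\omega_2\in Y$ and $|Y|\le\aleph_1$. Then $Y\cap\omega_2$ is bounded by some $\beta<\omega_2$, and $Y\cap(\beta,\omega_2]=\{\omega_2\}$. So $\omega_2$ is isolated in $Y$. No subspace of size $\aleph_1$ can see what is wrong at the top.

The space $\omega_2+1$ has other bad points, however. A successor ordinal (or $0$) is isolated. If $\mathrm{cf}\,\alpha=\omega$ and $\beta_n\nearrow\alpha$, then $\{\alpha\}=\bigcap_n(\beta_n,\alpha]$. If $\mathrm{cf}\,\alpha=\omega_1$, the argument for $\omega_1$ shows that $\alpha$ is not a $G_\delta$, and it is already not a $G_\delta$ in $\alpha+1$, which has size $\aleph_1$. So, below the top, the bad points are exactly those of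
$$S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\},$$
and each of them is visible in a subspace of size $\aleph_1$.

Can the points of $S$ be repaired, so that only the invisible bad point at the top remains, while the space stays compact, or at least Lindelöf?

## 2. Pseudocharacter and the statement $(\ast)_{\mathcal C}$

All spaces are Hausdorff, and a subset carries the subspace topology. A space is Lindelöf if every open cover has a countable subcover, and zero-dimensional if it has a base of clopen sets. We write $\mathfrak c=2^{\aleph_0}$, and $[X]^{\le\kappa}$ for the family of subsets of $X$ of cardinality at most $\kappa$.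

**Definition (pseudocharacter).** For $x\in X$, $\psi(x,X)$ is the least cardinality of a family $\mathcal U$ of open subsets of $X$ with $\bigcap\mathcal U=\{x\}$, and $\psi(X)=\aleph_0+\sup_{x\in X}\psi(x,X)$. The character $\chi(X)$ is defined analogously with local bases.

Thus $\psi(X)=\aleph_0$ means that every point is a $G_\delta$ in $X$. In Section 1 we computed $\psi(\omega_1+1)=\aleph_1$ (the $\aleph_1$ sets $(\beta,\omega_1]$ suffice at the top).

For a class $\mathcal C$ of spaces let $(\ast)_{\mathcal C}$ be the statement: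

> for every $X\in\mathcal C$, if $\psi(Y)=\aleph_0$ for every $Y\in[X]^{\le\aleph_1}$, then $\psi(X)=\aleph_0$.

The problem, posed as open in "Reflecting character and pseudocharacter" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1503/junlevi.pdf), is the status of $(\ast)_{\mathcal C}$ when $\mathcal C$ is the class of Lindelöf Hausdorff spaces or the class of compact Hausdorff spaces. Two facts are given as known.

* (a) If $X$ is Lindelöf $T_2$ and $\chi(Y)=\aleph_0$ for every $Y\in[X]^{\le\aleph_1}$, then $\psi(X)=\aleph_0$ and $|X|\le\mathfrak c$.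
* (b) If $X$ is compact $T_2$ and $\psi(Y)=\aleph_0$ for every $Y\in[X]^{\le\mathfrak c}$, then $\psi(X)=\aleph_0$.

Only (b) will be used, and it is quoted, not proved. The answer to the problem consists of three theorems.

**Theorem 1 (ZFC).** There is a zero-dimensional Lindelöf Hausdorff space $X$ with $|X|=\aleph_2$ such that $\psi(Y)=\aleph_0$ for all $Y\in[X]^{\le\aleph_1}$, but $\psi(X)=\aleph_2$. Hence $\neg(\ast)_{\text{Lindelöf}}$ is provable in ZFC.

**Theorem 2.** CH implies $(\ast)_{\text{compact}}$.

**Theorem 3.** If $\square_{\omega_1}$ holds (for instance if $V=L$), there is a ccc forcing $P$ which forces: there is a compact Hausdorff space $K$ with $\psi(Y)=\aleph_0$ for all $Y\in[K]^{\le\aleph_1}$ and $\psi(K)>\aleph_0$.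

Theorem 2 is immediate: under CH we have $\aleph_1=\mathfrak c$, and $(\ast)_{\text{compact}}$ is literally (b). Theorems 2 and 3 together, using $\mathrm{Con}(\mathrm{ZFC}+\mathrm{CH})$ and forcing over $L$, show that $(\ast)_{\text{compact}}$ is independent of ZFC, relative, as usual, to $\mathrm{Con}(\mathrm{ZFC})$. The principle $\square_{\omega_1}$ is recalled in Section 8. What remains is to prove Theorems 1 and 3.

## 3. Lindelöf spaces: a fiber of $\aleph_1$ reals at each ordinal of cofinality $\omega_1$

The first repair one would try is to delete $S$ from $\omega_2+1$. This destroys the Lindelöf property. The initial segment $[0,\omega_1)$ contains no point of $S$ and is clopen in $(\omega_2+1)\setminus S$, because its complement is the trace of $[\omega_1+1,\omega_2]$. It is a copy of the space $\omega_1$, whose cover by the sets $[0,\beta)$, $\beta<\omega_1$, has no countable subcover. So something must sit at level $\omega_1$: its neighborhoods together must swallow a tail of $\omega_1$, while countably many neighborhoods of one single point must be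 able to avoid everything.

We use many points at this level, labeled by reals.

**Model case: one level.** Let $T=\{t_\nu:\nu<\omega_1\}\subset2^\omega$ with distinct $t_\nu$. On the disjoint union $\omega_1\cup T$ let the points of $\omega_1$ be isolated, and let $t\in T$ have the basic neighborhoods
$$(O\cap T)\cup\{\mu\ge\nu:\ t_\mu\in O\}\qquad(t\in O\text{ open in }2^\omega,\ \nu<\omega_1).$$
The ordinal $\mu$ carries the label $t_\mu$, and it is close to $t$ only if its label is.

The space is Lindelöf. Given an open cover, choose for each $t\in T$ a basic neighborhood, given by $O_t,\nu_t$, inside a member $V_t$ of the cover. Since $T$ is second countable, countably many $O_t$ cover $T$. Let $\nu^*<\omega_1$ be the supremum of the corresponding $\nu_t$. If $\mu\ge\nu^*$, its label $t_\mu$ lies in $T$, hence in one of these $O_t$, so $\mu\in V_t$. Only the countable set $\nu^*$ is left.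

Each point is a $G_\delta$. If $t=t_\mu$ and $(O_n)$ is a local base at $t$ in $2^\omega$, take the neighborhoods given by $O_n$ and $\nu=\mu+1$. An ordinal in their intersection would carry the label $t_\mu$, but only $\mu$ does, and $\mu<\nu$.

Two features of $T$ did the work: it contains every label, and the labels are distinct. The proof of Theorem 1 iterates this along $\omega_2$.

### Proof of Theorem 1

**Step 1: the space below the top.** This step defines $Z$ with a level function, with a fiber $T$ at each $\alpha\in S$ and with the levels below $\alpha$ cut into $\aleph_1$ blocks.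

Fix $T$ as above. For $\alpha\in S$ fix a continuous strictly increasing cofinal $g_\alpha:\omega_1\to\alpha$ with $g_\alpha(0)=0$ and with $g_\alpha(\nu+1)$ a successor ordinal for all $\nu$. (For $\alpha=\omega_1$ the identity will do.) No value of $g_\alpha$ lies in $S$: values at limits have cofinality $\omega$, and the others are $0$ or successors.

Let $Z=(\omega_2\setminus S)\cup(S\times T)$, with levels $\ell(\alpha)=\alpha$ and $\ell(\alpha,t)=\alpha$. If $\alpha\in S$ and $\ell(z)<\alpha$, let $\nu_\alpha(z)$ be the unique $\nu$ with $g_\alpha(\nu)\le\ell(z)<g_\alpha(\nu+1)$; it exists because $g_\alpha$ is continuous, cofinal and starts at $0$. Points of $\omega_2\setminus S$ are isolated. Basic neighborhoods of $(\alpha,t)$, for open $O\ni t$ in $2^\omega$ and $\nu<\omega_1$, are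
$$B(\alpha,O,\nu)=\{(\alpha,t'):t'\in O\cap T\}\cup\{z:\ g_\alpha(\nu)\le\ell(z)<\alpha,\ t_{\nu_\alpha(z)}\in O\}.$$

**Step 2: these sets form a base.** We check that each basic set is a neighborhood of all its points.

We have $B(\alpha,O,\nu)\cap B(\alpha,O',\nu')=B(\alpha,O\cap O',\max(\nu,\nu'))$, so two basic neighborhoods of the same point intersect in a basic neighborhood of it. It therefore suffices that each point of $B(\alpha,O,\nu)$ has a basic neighborhood inside this set. For a point of level $\alpha$ the set $B(\alpha,O,\nu)$ itself is one, and for isolated points the claim is clear. Let $z=(\beta,t')\in B(\alpha,O,\nu)$ with $\beta\in S$, $\beta<\alpha$, and put $\mu=\nu_\alpha(z)$. Then $\nu\le\mu$, $t_\mu\in O$, and $g_\alpha(\mu)<\beta$ because $g_\alpha(\mu)\notin S$. Choose $\nu'$ with $g_\beta(\nu')\ge g_\alpha(\mu)$. All points of $B(\beta,2^\omega,\nu')$ have level in $[g_\alpha(\mu),\beta]\subset[g_\alpha(\mu),g_\alpha(\mu+1))$. They lie in block $\mu$ of $\alpha$, so $B(\beta,2^\omega,\nu')\subset B(\alpha,O,\nu)$.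

**Step 3: $Z$ is Hausdorff and zero-dimensional.** We find enough clopen sets.

Let $Z_{<\gamma}=\{z:\ell(z)<\gamma\}$ and $Z_{\le\gamma}=Z_{<\gamma+1}$. Each $Z_{<\gamma}$ is open, since a basic neighborhood of $z$ has no levels above $\ell(z)$. If $\gamma\notin S$, then $Z_{<\gamma}$ is also closed: a non-isolated point of level at least $\gamma$ has level $\beta\in S$, so $\beta>\gamma$, and choosing $\nu$ with $g_\beta(\nu)\ge\gamma$ gives it a neighborhood with all levels at least $\gamma$. Hence all $Z_{\le\gamma}$ and all $Z_{<g_\alpha(\nu)}$ are clopen.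

If $O$ is clopen in $2^\omega$, then $B(\alpha,O,\nu)$ is clopen, because its complement is the open set $Z_{<g_\alpha(\nu)}\cup B(\alpha,2^\omega\setminus O,\nu)\cup(Z\setminus Z_{\le\alpha})$. So $Z$ has a clopen base. Points of different levels are separated by some clopen $Z_{\le\gamma}$. Two points $(\alpha,t)\neq(\alpha,t')$ are separated by $B(\alpha,O,0)$ and $B(\alpha,2^\omega\setminus O,0)$ for a clopen $O$ with $t\in O\not\ni t'$.

**Step 4: points of $Z$ are $G_\delta$.** This is the distinct-label argument of the model case.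

Isolated points are clear. Let $t=t_\mu$ and let $(O_n)$ be a local base at $t$. Then $\bigcap_nB(\alpha,O_n,\mu+1)=\{(\alpha,t)\}$: a point $z$ of lower level in the intersection would have $t_{\nu_\alpha(z)}=t_\mu$, so $\nu_\alpha(z)=\mu$, but $\nu_\alpha(z)\ge\mu+1$.

**Step 5: each $Z_{\le\gamma}$ is Lindelöf.** We use induction on $\gamma$, with the covering argument of the model case at $\gamma\in S$.

If $\gamma\notin S$, then $\gamma$ is $0$, a successor, or of cofinality $\omega$. So $Z_{<\gamma}$ is a countable union of sets $Z_{\le\gamma'}$ with $\gamma'<\gamma$, and level $\gamma$ consists of one point. Let $\gamma\in S$ and let $\mathcal V$ be an open cover. For $t\in T$ choose $V_t\in\mathcal V$ and $B(\gamma,O_t,\nu_t)\subset V_t$ with $t\in O_t$. There is a countable $T_0\subset T$ with $T\subset\bigcup_{t\in T_0}O_t$. Let $\nu^*=\sup_{t\in T_0}\nu_t<\omega_1$. Then $\{V_t:t\in T_0\}$ covers level $\gamma$. It also covers every $z$ with $g_\gamma(\nu^*)\le\ell(z)<\gamma$, because the label $t_{\nu_\gamma(z)}$ is in $T$, hence in some $O_t$ with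 $t\in T_0$, and $\ell(z)\ge g_\gamma(\nu^*)\ge g_\gamma(\nu_t)$. The rest lies in $Z_{\le g_\gamma(\nu^*)}$, which is Lindelöf by induction.

**Step 6: add the top point.** We add the invisible bad point of $\omega_2+1$ and verify the theorem.

Let $X=Z\cup\{\infty\}$, with $Z$ open in $X$ and basic neighborhoods $X\setminus Z_{\le\gamma}$ ($\gamma<\omega_2$) of $\infty$. Each $Z_{\le\gamma}$ is clopen in $X$, and so is each clopen subset $C$ of $Z$ with $C\subset Z_{\le\gamma}$, since $X\setminus C=(Z\setminus C)\cup(X\setminus Z_{\le\gamma})$. So $X$ is Hausdorff and zero-dimensional. It is Lindelöf: the member of a cover that contains $\infty$ misses only a subset of some Lindelöf $Z_{\le\gamma}$. Clearly $|X|=\aleph_2$.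

The intersection of at most $\aleph_1$ neighborhoods of $\infty$ contains some $X\setminus Z_{\le\gamma}\ne\{\infty\}$, while the $\aleph_2$ basic ones intersect to $\{\infty\}$. So $\psi(\infty,X)=\aleph_2$. All other points are $G_\delta$ in $Z$, which is open in $X$. Hence $\psi(X)=\aleph_2$.

Finally let $Y\subset X$, $|Y|\le\aleph_1$. Then $Y\setminus\{\infty\}\subset Z_{\le\gamma}$ for some $\gamma<\omega_2$. So $\infty$, if it is in $Y$, is isolated in $Y$, and all other points are $G_\delta$. Hence $\psi(Y)=\aleph_0$. $\blacksquare$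

## 4. Lindelöf spaces below the continuum: disjoint sets meeting every perfect set

This section is not needed for the problem. It gives a strengthening for Lindelöf spaces when the continuum is large.

**Theorem 4 (ZFC).** For every infinite $\kappa<\mathfrak c$ there is a zero-dimensional Lindelöf $T_2$ space $X$ with $\psi(Y)=\aleph_0$ for all $Y\in[X]^{\le\kappa}$ and $\psi(X)=\kappa^+$.

*Proof.* **Step 1: the sets of reals.** We want $\kappa^+$ disjoint sets, each of which meets every closed set that is not countable.

Since $\kappa^+\le\mathfrak c$, there are $\mathfrak c$ pairs (nonempty perfect subset of $2^\omega$, $\alpha<\kappa^+$). Enumerate them in type $\mathfrak c$ and recursively choose in the perfect set of each pair a point not chosen before; this is possible because a perfect set has $\mathfrak c$ points. Let $F_\alpha$ be the set of points chosen for pairs with second entry $\alpha$. The $F_\alpha$ are pairwise disjoint and each meets every perfect set. By the Cantor–Bendixson theorem, every closed set disjoint from some $F_\alpha$ is countable.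

**Step 2: the space.** Each $F_\alpha$ is put at level $\alpha$.

Let $Z=\bigcup_{\alpha<\kappa^+}F_\alpha\times\{\alpha\}\subset2^\omega\times\kappa^+$, where $\kappa^+$ has the order topology. This is a zero-dimensional Hausdorff space. The first projection is continuous, and it is injective on $Z$ because the $F_\alpha$ are disjoint. So points of $Z$ are $G_\delta$. Let $Z_{\le\gamma}=Z\cap(2^\omega\times[0,\gamma])$, which is clopen in $Z$.

**Step 3: $Z_{\le\gamma}$ is Lindelöf.** We use induction on $\gamma$.

If $\gamma$ is $0$, a successor or of cofinality $\omega$, then $Z_{\le\gamma}$ is the union of countably many earlier $Z_{\le\gamma'}$ and the second countable set $F_\gamma\times\{\gamma\}$. Let $\mathrm{cf}\,\gamma>\omega$. Given an open cover, countably many sets $Z\cap(O_n\times(\beta_n,\gamma])$, each inside a member of the cover, cover $F_\gamma\times\{\gamma\}$. Let $\beta=\sup_n\beta_n<\gamma$. A point of $Z_{\le\gamma}$ with level above $\beta$ which is in none of these sets has its first coordinate in the closed set $2^\omega\setminus\bigcup_nO_n$.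 This set is disjoint from $F_\gamma$, hence countable. By injectivity of the projection there are only countably many such points. What remains is $Z_{\le\beta}$, which is Lindelöf by induction.

**Step 4: the top point.** As before, we add one point.

Let $X=Z\cup\{\infty\}$ with $Z$ open and basic neighborhoods $X\setminus Z_{\le\gamma}$ ($\gamma<\kappa^+$) of $\infty$. Exactly as in Step 6 of the proof of Theorem 1, $X$ is zero-dimensional, Lindelöf and $T_2$. By regularity of $\kappa^+$, $\psi(\infty,X)=\kappa^+$. If $|Y|\le\kappa$, the levels of $Y\setminus\{\infty\}$ are bounded, so $\infty$ is isolated in $Y\cup\{\infty\}$ and $\psi(Y)=\aleph_0$. $\blacksquare$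

Thus for Lindelöf spaces, countable pseudocharacter of all subspaces of size at most $\kappa$ does not suffice for any infinite $\kappa<\mathfrak c$, nor, by Theorem 1, for $\kappa=\aleph_1$ regardless of the value of $\mathfrak c$. In particular, under CH, Theorem 1 shows that the analogue of (b) for Lindelöf spaces fails.

## 5. Continuous labels on $\omega_1$ are eventually constant

We turn to compact spaces and try to adapt the model case $\omega_1\cup T$. For compactness the natural fiber is all of $2^\omega$. If the points of $\omega_1$ stay isolated, then $[0,\omega)$ is an infinite discrete set, closed because each fiber point has a neighborhood using only $\mu\ge\omega$. So the space is not compact. We should put the order topology back on $\omega_1$ and take a labeling $f:\omega_1\to2^\omega$ and neighborhoods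
$$O\cup\{\mu>\nu:\ f(\mu)\in O\}$$
of $t\in O$. For these sets to be open, $f$ must be continuous at every $\mu>0$. Here the attempt stops: a continuous $f:\omega_1\to2^\omega$ is eventually constant. For each $n$ the sets $\{\mu:f(\mu)(n)=0\}$ and $\{\mu:f(\mu)(n)=1\}$ are disjoint and closed. Two closed unbounded subsets of $\omega_1$ meet, so one of the two sets is bounded, and the $n$-th digit is constant beyond some $\nu_n$. Beyond $\sup_n\nu_n$ all digits are constant. If $t^*$ is the eventual value, each $G_\delta$ containing $t^*$ contains a tail of $\omega_1$, and $\omega_1\cup\{t^*\}$ is a bad subspace of size $\aleph_1$.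

No repair can work in ZFC: by Theorem 2, under CH there is no compact example. For the consistency result we change the space in two ways. Every level $\xi<\omega_2$ carries countably many points $(\xi,m)$, each blown up to a Cantor set. And continuity of labels is demanded only modulo finitely many smaller pieces. The next section says what exactly the labels have to satisfy.

## 6. A compact space from labeling functions

Let $\Lambda=\omega_2\times\omega$ and $\Lambda_{<\xi}=\xi\times\omega$. Suppose we are given, for each $\eta<\omega_2$, a function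
$$r_\eta=(c_\eta,e_\eta):\ \Lambda_{<\eta}\to\omega\times2^\omega .$$
For $w\in\Lambda_{<\eta}$, the number $c_\eta(w)$ says to which of the points $(\eta,m)$ the point $w$ belongs, and $e_\eta(w)\in2^\omega$ says to which point of the Cantor set over $(\eta,c_\eta(w))$ it is close. For $x=(\xi,m)$ let
$$H(x)=\{x\}\cup\{w\in\Lambda_{<\xi}:c_\xi(w)=m\}.$$
For fixed $\xi$ the sets $H(\xi,m)$, $m<\omega$, are disjoint and $\Lambda_{<\xi}\subset\bigcup_mH(\xi,m)$. For a pair $(c,e)$ with $e$ a finite or infinite sequence, $(c,e)\upharpoonright i$ means $(c,e\upharpoonright i)$. For $s\in2^{<\omega}$ let $[s]=\{t\in2^\omega:s\subset t\}$.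

**Proposition 1.** Suppose the functions $r_\eta$ satisfy:

* (A) for all $\xi<\eta<\omega_2$, $x=(\xi,m)$ and $i<\omega$ there is a finite $\Phi\subset\Lambda_{<\xi}$ such that $r_\eta(w)\upharpoonright i=r_\eta(x)\upharpoonright i$ for all $w\in H(x)\setminus(\{x\}\cup\bigcup_{z\in\Phi}H(z))$;
* (B) if $\mathrm{cf}\,\xi=\omega_1$ and $t\in\omega\times2^\omega$, then $\{\upsilon<\xi:\exists j\ r_\xi(\upsilon,j)=t\}$ is bounded in $\xi$.

Then there is a compact Hausdorff $K$ with $\psi(Y)=\aleph_0$ for all $Y\in[K]^{\le\aleph_1}$ and $\psi(K)>\aleph_0$.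

Condition (A) is the weakened continuity, and (B) replaces the distinctness of labels. By Theorem 2, CH excludes such functions.

Here are the two lowest levels of the space we are about to build. Over each $(0,j)$ there is a clopen Cantor set. Suppose $c_1(0,j)=0$ for all $j$. Over $(1,0)$ there is another Cantor set $C$, and the Cantor set over $(0,j)$ is put near the point $e_1(0,j)$ of $C$: a neighborhood of $t\in C$ contains $[s]$ for some $s\subset t$, and also the whole Cantor set over $(0,j)$ for all but finitely many of those $j$ with $s\subset e_1(0,j)$. An open set containing $C$ thus contains all but finitely many of the lower Cantor sets, so the union is compact.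

*Proof.* Let $X=\Lambda\times2^\omega$. For $x=(\xi,m)$ and $s\in2^{<\omega}$ let
$$W(x,s)=(\{x\}\times[s])\cup\big(\{w\in\Lambda_{<\xi}:c_\xi(w)=m,\ s\subset e_\xi(w)\}\times2^\omega\big),\qquad W(x)=W(x,\emptyset)=H(x)\times2^\omega.$$
Give $X$ the topology with subbase all sets $W(x,s)$ and their complements.

**Step 1: $X$ is Hausdorff.** We use the clopen subbasic sets.

Points $(x,t)\ne(x,t')$ are separated by $W(x,s)$ with $s\subset t$, $s\not\subset t'$. If $x\ne x'$ and the first coordinate of $x$ is at most that of $x'$, then $x'\notin H(x)$, since the members of $H(x)$ other than $x$ have a strictly smaller first coordinate than $x$. So $W(x)$ separates $(x,t)$ from $(x',t')$.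

**Step 2: neighborhoods inside $W(x)$.** To prepare compactness we show, for $x=(\xi,m)$: if $V$ is open and $(x,t)\in V$, there are $s\subset t$ and a finite $\Phi\subset\Lambda_{<\xi}$ with
$$W(x,s)\setminus\bigcup_{z\in\Phi}W(z)\subset V. \tag{1}$$
It suffices to treat subbasic $V$; for a finite intersection take the longest $s$ and the union of the sets $\Phi$. So let $V$ be $W(x',s')$ or $X\setminus W(x',s')$ with $x'=(\xi',m')$.

* If $\xi'>\xi$, apply (A) with $\eta=\xi'$ and $i=|s'|$ to get $\Phi$, and let $s=\emptyset$. For $w\in H(x)$ and $t''\in2^\omega$, whether $(w,t'')\in W(x',s')$ depends only on $r_{\xi'}(w)\upharpoonright i$. For $w\in H(x)\setminus\bigcup_{z\in\Phi}H(z)$ this is $r_{\xi'}(x)\upharpoonright i$, so the answer is the same as for $(x,t)$. Hence $W(x)\setminus\bigcup_{z\in\Phi}W(z)\subset V$.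
* If $x'=x$ and $V=W(x,s')$, then $s'\subset t$; take $s=s'$, $\Phi=\emptyset$. If $V=X\setminus W(x,s')$, then $s'\not\subset t$; take $s=t\upharpoonright|s'|$, which is incompatible with $s'$, so $W(x,s)\cap W(x,s')=\emptyset$.
* If $\xi'=\xi$ and $x'\ne x$, then $H(x)\cap H(x')=\emptyset$. So $V=X\setminus W(x',s')\supset W(x)$.
* If $\xi'<\xi$, then $x\notin H(x')$, so $V=X\setminus W(x',s')$. Take $\Phi=\{x'\}$ and $s=\emptyset$.

**Step 3: each $W(x)$ is compact.** We use induction on $\xi$, where $x=(\xi,m)$.

Let $\mathcal V$ be a cover of $W(x)$ by open sets. For each $t\in2^\omega$ choose $V_t\in\mathcal V$ containing $(x,t)$, and $s_t,\Phi_t$ as in (1). By compactness of $2^\omega$ there are finitely many $t_i$ with $\bigcup_i[s_{t_i}]=2^\omega$. Then $\bigcup_iW(x,s_{t_i})=W(x)$: the Cantor set over $x$ is covered, and if $c_\xi(w)=m$ then $e_\xi(w)$ extends some $s_{t_i}$. So $W(x)\subset\bigcup_iV_{t_i}\cup\bigcup\{W(z):z\in\bigcup_i\Phi_{t_i}\}$. For these finitely many $z$, which have lower level, $W(x)\cap W(z)$ is closed in $W(z)$, which is compact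 by induction. So finitely many more members of $\mathcal V$ suffice.

Since each $W(x)$ is also open, $X$ is locally compact.

**Step 4: each point $(x,t)$ is a $G_\delta$ in $X$.** This is where (B) is used.

Let $x=(\xi,m)$. Then $\bigcap_nW(x,t\upharpoonright n)=\{(x,t)\}\cup(F\times2^\omega)$ with $F=\{w\in\Lambda_{<\xi}:r_\xi(w)=(m,t)\}$. It suffices to cover $F$ by countably many sets $H(z)$ with $z\in\Lambda_{<\xi}$, and then to intersect further with the open sets $X\setminus W(z)$, which contain $(x,t)$. If $\mathrm{cf}\,\xi\le\omega$ (including $\xi=0$ or a successor), choose a countable cofinal $E\subset\xi$; then every $w=(\upsilon,j)\in\Lambda_{<\xi}$ has $\upsilon\le\zeta$ for some $\zeta\in E$, so $w\in\bigcup_lH(\zeta,l)$. If $\mathrm{cf}\,\xi=\omega_1$, (B) gives $\zeta<\xi$ with $F\subset\Lambda_{<\zeta}\subset\bigcup_lH(\zeta,l)$.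

**Step 5: compact and small sets are bounded.** This will make the point at infinity bad but invisible.

If $Y\subset X$ and $|Y|\le\aleph_1$, then there is $\zeta<\omega_2$ with
$$Y\subset\Lambda_{<\zeta}\times2^\omega\subset\bigcup_{l<\omega}W(\zeta,l). \tag{2}$$
A compact subset of $X$ is covered by finitely many open sets $W(x)$, hence is contained in $\Lambda_{<\zeta}\times2^\omega$ for some $\zeta<\omega_2$. Countably many such sets do not cover $X$. So $X$ is not $\sigma$-compact.

**Step 6: the point at infinity.** We compactify.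

Let $K=X\cup\{\infty\}$ be the one-point compactification of the locally compact Hausdorff space $X$. If $\{\infty\}=\bigcap_nU_n$ with $U_n$ open in $K$, then $X=\bigcup_n(K\setminus U_n)$ would be $\sigma$-compact. So $\infty$ is not a $G_\delta$ in $K$ and $\psi(K)>\aleph_0$. Let $Y\in[K]^{\le\aleph_1}$. Points of $Y\cap X$ are $G_\delta$ in $K$ by Step 4, as $X$ is open in $K$. If $\infty\in Y$, take $\zeta$ as in (2) for $Y\setminus\{\infty\}$. The sets $K\setminus W(\zeta,l)$, $l<\omega$, are open in $K$ and $Y\cap\bigcap_l(K\setminus W(\zeta,l))=\{\infty\}$. So $\psi(Y)=\aleph_0$. $\square$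

What is left for Theorem 3 is to force functions satisfying (A) and (B).

## 7. Finite approximations, promises, and an uncountable antichain

The obvious forcing consists of finite pieces of the functions $r_\eta$. A piece is $p=(a,k,n,r)$ where $a\subset\omega_2$ is finite, $1\le k<\omega$, $n<\omega$, and $r$ assigns to $\eta\in a$ and $y\in(a\cap\eta)\times k$ a value
$$r_\eta(y)=(c_\eta(y),e_\eta(y))\in k\times2^n .$$
We write $a_p,k_p,n_p,r^p$, and $x_p=a_p\times k_p$. An extension should enlarge $a$ and $k$, keep the values $c_\eta(y)$, and lengthen the $e_\eta(y)$. To get (A), it must also do something about new points.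

Suppose $\xi<\eta$ are in $a_p$, $m<k_p$, and we want $\Phi=(a_p\cap\xi)\times k_p$ to work in (A) with $i=n_p$. A later point $w=(\upsilon,j)$ lies in $H(\xi,m)$ and in no $H(z)$, $z\in\Phi$, only if $c_\xi(w)=m$ and $c_\zeta(w)\ge k_p$ for all $\zeta\in a_p$ with $\upsilon<\zeta<\xi$. So $\xi$ is the first element of $a_p$ above $\upsilon$ at which $w$ is caught by an old point. From then on $w$ must look, up to $n_p$ digits, like the old point $(\xi,m)$ that caught it.

**Definition (order and promise).** For pieces $p,q$ let $q\le p$ iff $a_q\supset a_p$, $k_q\ge k_p$, $n_q\ge n_p$, $r^q_\eta(y)\upharpoonright n_p=r^p_\eta(y)$ whenever the right side is defined, and for every $y=(\upsilon,j)\in x_q\setminus x_p$ the following promise holds. Let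
$$T^q_p(y)=\{\xi\in a_p:\ \xi>\upsilon,\ c^q_\xi(y)<k_p\}.$$
If $T^q_p(y)\ne\emptyset$ and $\xi_0=\min T^q_p(y)$, then
$$r^q_\eta(y)\upharpoonright n_p=r^p_\eta(\xi_0,c^q_{\xi_0}(y))\quad\text{for all }\eta\in a_p\text{ with }\eta>\xi_0. \tag{3}$$

For example, let $a_p=\{\xi<\eta\}$ and $k_p=1$, and let $q$ add $\upsilon<\xi$. If $c^q_\xi(\upsilon,0)=0$, then $(\upsilon,0)$ is caught at $\xi$, and (3) fixes $r^q_\eta(\upsilon,0)\upharpoonright n_p$ to be $r^p_\eta(\xi,0)$. If $c^q_\xi(\upsilon,0)=1$ (so $k_q\ge2$), then $(\upsilon,0)$ is not caught at $\xi$, and (3) imposes nothing at $\eta$.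

The relation $\le$ is reflexive, since then $x_q\setminus x_p=\emptyset$.

**Transitivity.** We check that promises compose. Let $s\le q\le p$. The clauses other than the promise are clear. Let $y=(\upsilon,j)\in x_s\setminus x_p$.

Suppose $y\in x_q$. Then $c^s_\xi(y)=c^q_\xi(y)$ for $\xi\in a_q$, $\xi>\upsilon$. So $T^s_p(y)=T^q_p(y)$, and since $r^s_\eta(y)\upharpoonright n_q=r^q_\eta(y)$, the promise for $q\le p$ gives the promise for $s\le p$.

Suppose $y\notin x_q$. Note $T^s_p(y)\subset T^s_q(y)$. If $T^s_q(y)=\emptyset$, then $T^s_p(y)=\emptyset$ and there is nothing to show. Otherwise let $\xi_1=\min T^s_q(y)$ and $z_1=(\xi_1,c^s_{\xi_1}(y))\in x_q$. For $\eta\in a_p$ with $\upsilon<\eta<\xi_1$ we have $c^s_\eta(y)\ge k_q\ge k_p$, so $\eta\notin T^s_p(y)$. For $\eta\in a_p$ with $\eta>\xi_1$ the promise for $s\le q$ gives $r^s_\eta(y)\upharpoonright n_q=r^q_\eta(z_1)$.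

* If $z_1\in x_p$, then $\xi_1=\min T^s_p(y)$, and $r^s_\eta(y)\upharpoonright n_p=r^q_\eta(z_1)\upharpoonright n_p=r^p_\eta(z_1)$ for $\eta\in a_p$, $\eta>\xi_1$, as required.
* If $z_1\notin x_p$, then $\xi_1\notin T^s_p(y)$. So $T^s_p(y)=\{\xi\in a_p:\xi>\xi_1,\ c^q_\xi(z_1)<k_p\}=T^q_p(z_1)$, because $c^s_\xi(y)=c^q_\xi(z_1)$ for $\xi\in a_p$, $\xi>\xi_1$. If this set is nonempty with minimum $\xi_0$, then for $\eta\in a_p$, $\eta>\xi_0$, the promise for $q\le p$ at $z_1$ gives
$$r^s_\eta(y)\upharpoonright n_p=r^q_\eta(z_1)\upharpoonright n_p=r^p_\eta(\xi_0,c^q_{\xi_0}(z_1))=r^p_\eta(\xi_0,c^s_{\xi_0}(y)).$$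

So all pieces form a partial order. It is not ccc. For $\upsilon<\omega_1$ let $p_\upsilon$ be the piece with
$$a=\{\upsilon,\ \omega_1,\ \omega_1+1\},\quad k=n=1,\quad e_{\omega_1}(\upsilon,0)=\langle0\rangle,\quad e_{\omega_1+1}(\omega_1,0)=\langle0\rangle,\quad e_{\omega_1+1}(\upsilon,0)=\langle1\rangle ;$$
all $c$-values are $0$, as $k=1$. Let $\upsilon<\upsilon'$ and suppose $s\le p_\upsilon,p_{\upsilon'}$. Look at $y=(\upsilon',0)$, which is new over $p_\upsilon$. The only elements of $\{\upsilon,\omega_1,\omega_1+1\}$ above $\upsilon'$ are $\omega_1$ and $\omega_1+1$, and $c^s_{\omega_1}(y)=0<1$ by $s\le p_{\upsilon'}$. So $y$ is caught at $\omega_1$, and (3) gives $e^s_{\omega_1+1}(y)\upharpoonright1=e_{\omega_1+1}(\omega_1,0)=\langle0\rangle$. But $s\le p_{\upsilon'}$ gives $\langle1\rangle$. So $\{p_\upsilon:\upsilon<\omega_1\}$ is an uncountable antichain.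

The example shows what is missing. If $\mathrm{cf}\,\delta=\omega_1$ and $\delta<\eta$, we must know in advance that
$$r_\eta(\upsilon,j)=r_\eta(\delta,c_\delta(\upsilon,j)) \tag{4}$$
for all $\upsilon<\delta$ close enough to $\delta$. We cannot ask for (4) for all $\upsilon<\delta<\eta$: if $\mathrm{cf}\,\eta=\omega_1$, then the value $t=r_\eta(0,0)$ would be equal to $r_\eta(\delta,c_\delta(0,0))$ for every $\delta$ with $0<\delta<\eta$, against (B).

So we ask for (4) only when $\delta$ is one particular ordinal depending on $\upsilon$ and $\eta$: the least element of $C_\eta$ that is at least $\upsilon$, where $C_\eta$ is a club in $\eta$ of small order type. When $\mathrm{cf}\,\eta=\omega_1$ this resembles the blocks $[g_\alpha(\nu),g_\alpha(\nu+1))$ of Theorem 1: values at levels inside a block of $C_\eta$ are copied from its end, and values at different points of $C_\eta$ are left free. To derive (4) near every $\delta$ of cofinality $\omega_1$, and to close finite sets under this operation, the clubs $C_\eta$ must cohere. That is what $\square_{\omega_1}$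 supplies.

## 8. A square sequence, closed sets, and walks

From here to the end of Section 11 assume $\square_{\omega_1}$ (Jensen: it holds in $L$).

**Definition (square sequence).** Fix $\vec C=\langle C_\eta:\eta<\omega_2\rangle$ with $C_0=\emptyset$, $C_{\eta+1}=\{\eta\}$, and for limit $\eta$: $C_\eta$ is club (closed unbounded) in $\eta$, $\mathrm{otp}\,C_\eta\le\omega_1$, and $\gamma\in\lim C_\eta$, $\gamma<\eta$ imply $C_\gamma=C_\eta\cap\gamma$ (coherence). Here $\lim C$ is the set of limit points of $C$. For $\upsilon<\eta$ put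
$$m(\upsilon,\eta)=\min(C_\eta\setminus\upsilon),\qquad\text{so}\quad\upsilon\le m(\upsilon,\eta)<\eta .$$

Three facts follow at once. Throughout, $\sup\emptyset=0$.

* (S1) For $\zeta<\eta$ the set $C_\eta\cap\zeta$ is countable. For limit $\eta$ it is a proper initial segment of a set of type at most $\omega_1$; for successor $\eta$ it has at most one element.
* (S2) If $\mathrm{cf}\,\delta=\omega_1$ and $\delta<\eta$, then $\delta\notin\lim C_\eta$. Otherwise $C_\delta=C_\eta\cap\delta$ would be countable by (S1), but it is unbounded in $\delta$.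
* (S3) If $\upsilon\le\upsilon'\le m(\upsilon,\eta)$, then $m(\upsilon',\eta)=m(\upsilon,\eta)$.

**Definition (closed).** A set $a\subset\omega_2$ is closed if $m(\upsilon,\eta)\in a$ whenever $\upsilon<\eta$ are in $a$.

For example, if $C_\omega=\omega$ and $C_{\omega\cdot2}=\{\omega+n:n<\omega\}$, then $\{3,\omega\cdot2\}$ is not closed, because $m(3,\omega\cdot2)=\omega$. The set $\{3,\omega,\omega\cdot2\}$ is closed, since $m(3,\omega)=3$ and $m(\omega,\omega\cdot2)=\omega$.

Throughout, $N$ denotes a countable elementary submodel of $H(\theta)$, $\theta$ a large regular cardinal, with $\vec C\in N$. Recall that objects definable in $H(\theta)$ from elements of $N$ are in $N$, that an existential statement with parameters in $N$ that is true in $H(\theta)$ has a witness in $N$, and that countable elements of $N$ are subsets of $N$.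

**Definition ($\beta^+$ and $\beta^-$).** For $\beta<\sup(N\cap\omega_2)$ with $\beta\notin N$ let $\beta^+=\min(N\cap\omega_2\setminus\beta)$ and $\beta^-=\sup(N\cap\beta)$.

For example, $N\cap\omega_1$ is a countable ordinal, and for $N\cap\omega_1\le\beta<\omega_1$ we have $\beta^+=\omega_1$ and $\beta^-=N\cap\omega_1$. The following facts say that this picture is typical.

* (N1) $\mathrm{cf}\,\beta^+=\omega_1$; $\beta^-=\sup(N\cap\beta^+)\le\beta<\beta^+$; $\beta^-\notin N$; $N\cap[\beta^-,\beta^+)=\emptyset$.
* (N2) If $\zeta<\eta$ are in $N\cap\omega_2$, then $C_\eta\cap(\zeta+1)\subset N$.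
* (N3) If $\delta=\beta^+$, then $\beta^-\in\lim C_\delta$ and $C_{\beta^-}=C_\delta\cap\beta^-\subset N$.

*Proof of (N1).* By definition $N\cap[\beta,\beta^+)=\emptyset$ and $\beta<\beta^+$. If $\beta^+$ were a successor, its predecessor would be in $N\cap[\beta,\beta^+)$. If it had cofinality $\omega$, then a countable cofinal subset of it in $N$ would be contained in $N$ and meet $[\beta,\beta^+)$. So $\mathrm{cf}\,\beta^+=\omega_1$. As $\beta^+$ is a limit, $\zeta\in N\cap\beta^+$ implies $\zeta+1\in N\cap\beta^+$, so $N\cap\beta^+=N\cap\beta$ has no maximum. Its supremum $\beta^-$ is therefore not in $N$, and the rest follows.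

*Proof of (N2).* The set is an element of $N$, and it is countable by (S1).

*Proof of (N3).* For $\zeta\in N\cap\delta$ we have $m(\zeta,\delta)\in N\cap C_\delta$. So $C_\delta\cap N$ is cofinal in $N\cap\delta$, whose supremum $\beta^-$ is not in $N$. Hence $\beta^-\in\lim C_\delta$, and $C_{\beta^-}=C_\delta\cap\beta^-$ by coherence. This set is the union of the sets $C_\delta\cap(\zeta+1)$ with $\zeta\in N\cap\delta$, which are subsets of $N$ by (N2). $\square$

**Definition ($N$-closed).** A set $a\subset\sup(N\cap\omega_2)$ is $N$-closed if it is closed and $\beta\in a\setminus N$ implies $\beta^+,\beta^-\in a$.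

For example, with $\beta=N\cap\omega_1$ the set $\{\beta,\omega_1\}$ is $N$-closed: $\beta^-=\beta$, $\beta^+=\omega_1$, and $m(\beta,\omega_1)=\beta$ because $\beta\in\lim C_{\omega_1}\subset C_{\omega_1}\cup\{\omega_1\}$ by (N3).

**Lemma 1 (closing off).** (i) Every finite $a_0\subset\omega_2$ is contained in a finite closed set. (ii) If $\delta^*\in N\cap\omega_2$, every finite $a_0\subset\delta^*+1$ is contained in a finite $N$-closed $a\subset\delta^*+1$.

*Proof.* We prove (ii). For (i), let $\delta^*=\max a_0$ (the case $a_0=\emptyset$ being trivial) and drop operations O2 and O3 below.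

**Step 1: iterate, and assume the process does not stop.** This step sets up the ordinal $\gamma$ where a contradiction will occur.

Let $b_0=a_0$, and obtain $b_{n+1}$ from $b_n$ by adding all (O1) $m(\upsilon,\eta)$ for $\upsilon<\eta$ in $b_n$, (O2) $\beta^+$ and (O3) $\beta^-$ for $\beta\in b_n\setminus N$. All $b_n$ are finite subsets of $\delta^*+1$, since $\delta^*\in N$ gives $\beta^+\le\delta^*$. Let $b=\bigcup_nb_n$. If $b$ is finite, it equals some $b_n=b_{n+1}$ and is as required. Suppose $b$ is infinite. It has accumulation points, all are at most $\delta^*$, and limits of accumulation points are accumulation points. So there is a largest one, $\gamma$. As $b\cap\gamma$ is countable and cofinal in $\gamma$, $\mathrm{cf}\,\gamma=\omega$. The set $F=b\setminus\gamma$ is finite, since otherwise the supremum of its first $\omega$ elements would be a larger accumulation point. Choose $\beta<\gamma$ such that each $\eta\in F$ satisfies one of the following: $\eta=\gamma$; or $\eta>\gamma\in\lim C_\eta$; or $C_\eta\cap[\beta,\gamma)=\emptyset$. This is possible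 because $F$ is finite and $\gamma\notin\lim C_\eta$ means that $C_\eta\cap\gamma$ is bounded in $\gamma$. In the first two cases $C_\eta\cap\gamma=C_\gamma$.

**Step 2: classify the jumps.** We follow the largest element below $\gamma$ and see how it can grow.

Let $\mu_n=\max(b_n\cap\gamma)$, defined for large $n$. The $\mu_n$ are nondecreasing and cofinal in $\gamma$. Pick $n_1$ with $F\cup\{\beta'^-:\beta'\in F\setminus N\}\subset b_{n_1}$ and $\mu_{n_1}\ge\beta$. Let $n\ge n_1$ with $\mu_{n+1}>\mu_n$; call this a jump.

Suppose $\mu_{n+1}=m(\upsilon,\eta)$ arises from O1. Then $\eta\in b_n$ and $\eta>\mu_{n+1}>\mu_n$, so $\eta\in F$. Also $\upsilon\le\mu_{n+1}<\gamma$ and $\upsilon\in b_n$, so $\upsilon\le\mu_n$. By (S3), $\mu_{n+1}=\min(C_\eta\setminus\mu_n)\in[\beta,\gamma)$. Hence $C_\eta\cap\gamma=C_\gamma$, and $\mu_{n+1}=\min(C_\gamma\setminus\mu_n)$. Call this type C.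

Suppose it arises from O2 as $\beta'^+$. Then $\beta'<\gamma$, so $\beta'\le\mu_n$, and $\mu_{n+1}=\min(N\cap\omega_2\setminus\mu_n)$. Call this type N.

It cannot arise from O3 as $\beta'^-$. If $\beta'<\gamma$, then $\beta'^-\le\beta'\le\mu_n$. Otherwise $\beta'\in F\setminus N$, so $\beta'^-\in b_{n_1}\cap\gamma$ and $\beta'^-\le\mu_n$.

**Step 3: the types must alternate, and they cannot.** This is the contradiction.

There are infinitely many jumps. After a type C jump the current maximum $\mu$ is in $C_\gamma$, so $\min(C_\gamma\setminus\mu)=\mu$ and the next jump is not of type C. After a type N jump $\mu\in N$, and the next jump is not of type N. So the types alternate. For (i), where only type C exists, this is already a contradiction. For (ii) it follows that $N\cap\gamma$ is cofinal in $\gamma$.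

We claim $C_\gamma\subset N$. If $\gamma\in N$: since $\mathrm{cf}\,\gamma=\omega$ and $\mathrm{otp}\,C_\gamma\le\omega_1$, the set $C_\gamma\in N$ is countable, hence a subset of $N$. If $\gamma\notin N$: then $\gamma<\delta^*$ and $\gamma=\gamma^-$, and (N3) gives $C_\gamma\subset N$. So after a type C jump $\mu\in C_\gamma\subset N$, and a type N jump cannot follow either. Contradiction. $\square$

**Lemma 2 (walk from $\eta$ to $\delta$).** Let $\delta<\eta<\omega_2$, $\mathrm{cf}\,\delta=\omega_1$. Let $\eta_0=\eta$ and $\eta_{i+1}=m(\delta,\eta_i)$ until $\eta_d=\delta$. Put $\beta(\delta,\eta)=\max_{i<d}\sup(C_{\eta_i}\cap\delta)$. Then $\beta(\delta,\eta)<\delta$, and $m(\upsilon,\eta_i)=\eta_{i+1}$ whenever $\beta(\delta,\eta)<\upsilon<\delta$ and $i<d$.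

*Proof.* The $\eta_i$ strictly decrease and are at least $\delta$, so $\delta$ is reached. By (S2), $\sup(C_{\eta_i}\cap\delta)<\delta$ for $i<d$. If $\sup(C_{\eta_i}\cap\delta)<\upsilon<\delta$, then $C_{\eta_i}\cap[\upsilon,\delta)=\emptyset$, so $m(\upsilon,\eta_i)=m(\delta,\eta_i)=\eta_{i+1}$. $\square$

If $\delta<\eta$ lie in a closed set $a$, then all $\eta_i$ lie in $a$.

## 9. The forcing

**Definition (the forcing $P$).** A condition is a piece $p=(a,k,n,r)$ as in Section 7 such that $a$ is closed and
$$\textbf{(R)}\qquad\upsilon<\eta\text{ in }a,\ j<k,\ \mu=m(\upsilon,\eta)>\upsilon\ \Longrightarrow\ r_\eta(\upsilon,j)=r_\eta(\mu,c_\mu(\upsilon,j)).$$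
The order is that of Section 7.

For instance $(\emptyset,1,0,\emptyset)\in P$. The pieces $p_\upsilon$ of Section 7 are no longer conditions: $m(\upsilon,\omega_1+1)=\omega_1$, and (R) demands $r_{\omega_1+1}(\upsilon,0)=r_{\omega_1+1}(\omega_1,0)$.

The next lemma is (4).

**Lemma 3 (exactness).** If $\upsilon<\delta<\eta$ are in $a_p$, $\mathrm{cf}\,\delta=\omega_1$, $\beta(\delta,\eta)<\upsilon$ and $j<k_p$, then $r_\eta(\upsilon,j)=r_\eta(\delta,c_\delta(\upsilon,j))$.

*Proof.* Let $l=c_\delta(\upsilon,j)$ and let $\eta_0,\dots,\eta_d$ be as in Lemma 2; all are in $a_p$. We show $r_{\eta_i}(\upsilon,j)=r_{\eta_i}(\delta,l)$ by downward induction on $i\le d-1$. For $i=d-1$ this is (R), since $m(\upsilon,\eta_{d-1})=\delta$. For $i<d-1$ we have $m(\upsilon,\eta_i)=m(\delta,\eta_i)=\eta_{i+1}>\delta$, so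
$$r_{\eta_i}(\upsilon,j)=r_{\eta_i}(\eta_{i+1},c_{\eta_{i+1}}(\upsilon,j))=r_{\eta_i}(\eta_{i+1},c_{\eta_{i+1}}(\delta,l))=r_{\eta_i}(\delta,l)$$
by (R) for $(\upsilon,j)$, the induction hypothesis, and (R) for $(\delta,l)$. The case $i=0$ is the lemma. $\square$

The next lemma lets us enlarge conditions: all new data get one new dummy value.

**Lemma 4 (extension).** For $p\in P$, a finite closed $a'\supset a_p$ and $n'\ge n_p$ there is $q\le p$ with $a_q=a'$, $k_q=k_p+1$, $n_q=n'$.

*Proof.* Call a pair $((\upsilon,j),\eta)$ old if $\upsilon<\eta$ are in $a_p$ and $j<k_p$. Extend old $e$-values by zeros, and give every pair which is not old the value $(k_p,\mathbf0)$, where $\mathbf0$ always denotes the constant zero sequence of the required length.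

For old pairs (R) follows from (R) for $p$, as $m(\upsilon,\eta)\in a_p$. Let $((\upsilon,j),\eta)$ be non-old with $\mu=m(\upsilon,\eta)>\upsilon$. Then $((\mu,c_\mu(\upsilon,j)),\eta)$ is non-old. Otherwise $\mu,\eta\in a_p$ and $c_\mu(\upsilon,j)<k_p$; the latter means that $((\upsilon,j),\mu)$ is old, and then $((\upsilon,j),\eta)$ is old, a contradiction. So both sides of (R) are $(k_p,\mathbf0)$. Hence $q\in P$. For $y\in x_q\setminus x_p$ all values are $(k_p,\mathbf0)$, so $T^q_p(y)=\emptyset$ and the promise is void. $\square$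

## 10. Amalgamation over a countable elementary submodel

We now take a condition $q$ whose support $b$ is $N$-closed, and a copy $p\in N$ of $q$ with the same trace $D$ in $N$, and we look for a common extension.

**Lemma 5 (amalgamation).** Let $q\in P$, let $b=a_q$ be $N$-closed, $D=b\cap N$, $k=k_q$, $n=n_q$, $\mathrm{Act}=\{\upsilon^+:\upsilon\in b\setminus N\}\subset D$. For $\delta\in\mathrm{Act}$ let $\delta_N=\sup(N\cap\delta)$, so $\delta_N\in b\setminus N$. There are $\varepsilon_\delta\in N\cap\delta$ ($\delta\in\mathrm{Act}$) such that the following holds. Suppose $p\in P\cap N$, $a=a_p\supset D$, $k_p=k$, $n_p=n$, and $\pi:a\to b$ is an order isomorphism with $\pi\upharpoonright D=\mathrm{id}$, $r^p_\eta(\upsilon,j)=r^q_{\pi(\eta)}(\pi(\upsilon),j)$, and $\varepsilon_\delta<\upsilon<\delta$ for all $\upsilon\in a\setminus D$, where $\delta=\pi(\upsilon)^+$. Then: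

1. there is $s\le p,q$ with $a_s=a\cup b$;
2. if $\xi\in\mathrm{Act}$, there is $s'\le p,q$ with $a_{s'}=a\cup b$ and $n_{s'}=n+1$ in which the $n$-th digit $e_\xi(\upsilon,j)(n)$ is $0$ if $\upsilon<\xi_N$ and $1$ if $\xi_N\le\upsilon<\xi$.

*Proof.* **Step 1: choice of $\varepsilon_\delta$.** The copy $p$ must sit so high below $\delta$ that exactness holds and that the clubs of $q$ do not get in the way.

If $\upsilon\in b\setminus N$, then $\upsilon^+\in b\cap N=D$ and $(\upsilon^+)_N=\upsilon^-\in b\setminus N$ by (N1). So the claims about $\mathrm{Act}$ and $\delta_N$ in the statement hold, and each $\delta\in\mathrm{Act}$ has cofinality $\omega_1$. Choose $\varepsilon_\delta\in N\cap\delta$ with $\varepsilon_\delta\ge\beta(\delta,\eta)$ for all $\eta\in D$, $\eta>\delta$, and $\varepsilon_\delta\ge\sup(C_\eta\cap\delta_N)$ for all $\eta\in b$ with $\eta>\delta_N$ and $\delta_N\notin\lim C_\eta$. This is possible: the finitely many ordinals $\beta(\delta,\eta)$ are definable from $\vec C,\delta,\eta$, so they are in $N\cap\delta$, and the finitely many $\sup(C_\eta\cap\delta_N)$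 are smaller than $\delta_N=\sup(N\cap\delta)$.

Now let $p,\pi$ be as in the hypothesis.

**Step 2: positions.** We record how the two supports interleave.

Let $A=a\setminus D$ and $B=b\setminus D=b\setminus N$. Since $a\subset N$, $a\cap b=D$. Also $\pi[A]=B$. For $\upsilon\in A\cup B$ let $\delta(\upsilon)=\min(D\setminus\upsilon)$. For $\upsilon\in B$ this is $\upsilon^+$, since $\upsilon^+\in D\subset N$. For $\upsilon\in A$ it is $\pi(\upsilon)^+$, since $\pi$ is an order isomorphism fixing $D$, so the same elements of $D$ lie above $\upsilon$ and above $\pi(\upsilon)$. Write $\delta=\delta(\upsilon)$; so $\delta\in\mathrm{Act}$, and by hypothesis $\upsilon>\varepsilon_\delta$ if $\upsilon\in A$.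

* (P1) If $\upsilon\in B$, then $\delta_N\le\upsilon<\delta$. If $\upsilon\in A$, then $\upsilon\in N\cap\delta$, so $\upsilon<\delta_N$.
* (P2) If $\upsilon\in A$, $\eta\in b$, $\eta>\upsilon$, then $\eta\ge\delta_N$. If moreover $\eta<\delta$, then $\eta\in B$ and $\delta(\eta)=\delta$. Indeed, let $\eta<\delta$. Then $\eta\notin D$ by definition of $\delta$, and $\eta^+\in D$ satisfies $\upsilon<\eta^+\le\delta$, so $\eta^+=\delta$ and $\eta\ge\delta_N$ by (P1). If $\eta\ge\delta$, then $\eta>\delta_N$ anyway.
* (P3) If $\upsilon\in B$, $\eta\in A$, $\eta>\upsilon$, then $\eta>\delta$: we have $\eta\in N\setminus\upsilon$, so $\eta\ge\upsilon^+=\delta$, and $\eta\ne\delta$ as $\delta\in D$. Moreover $a\cap(\upsilon,\delta)=\emptyset$, because $a\subset N$ and $N\cap[\upsilon,\delta)=\emptyset$.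
* (P4) If $\mu\in a\cup b$ and $\upsilon<\mu<\delta(\upsilon)$, then $\mu\notin D$ and $\delta(\mu)=\delta(\upsilon)$.

So below a given $\delta\in\mathrm{Act}$ the elements of $A$ that belong to $\delta$ come first, below $\delta_N$, and the elements of $B$ that belong to $\delta$ follow, in $[\delta_N,\delta)$.

**Step 3: exactness over $D$.** This is the fact whose failure produced the antichain of Section 7.

* (X) For $\upsilon\in A\cup B$, $j<k$ and $\eta\in D$ with $\eta>\delta$: $r_\eta(\upsilon,j)=r_\eta(\delta,c_\delta(\upsilon,j))$, in $p$ if $\upsilon\in A$ and in $q$ if $\upsilon\in B$.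

This is Lemma 3. If $\upsilon\in A$, then $\upsilon>\varepsilon_\delta\ge\beta(\delta,\eta)$. If $\upsilon\in B$, then $\upsilon\ge\delta_N>\beta(\delta,\eta)$, because $\beta(\delta,\eta)\in N\cap\delta$.

**Step 4: first steps across.** We compute $m(\upsilon,\eta)$ when $\upsilon$ and $\eta$ come from different sides, and conclude that $a\cup b$ is closed.

(F1) Let $\upsilon\in A$, $\eta\in b$, $\eta>\upsilon$, so $\eta\ge\delta_N$ by (P2). In type I, $\eta>\delta_N$ and $\delta_N\notin\lim C_\eta$. Then $\upsilon>\varepsilon_\delta\ge\sup(C_\eta\cap\delta_N)$, so $C_\eta\cap[\upsilon,\delta_N)=\emptyset$ and $m(\upsilon,\eta)=m(\delta_N,\eta)$, an element of $b$ that is at least $\delta_N$. In type II, $\eta=\delta_N$ or $\delta_N\in\lim C_\eta$. Then $C_\eta\cap\delta_N=C_{\delta_N}=C_\delta\cap\delta_N$, by coherence and (N3), and this is cofinal in $\delta_N$. So $m(\upsilon,\eta)=m(\upsilon,\delta)\in a\cap[\upsilon,\delta_N)$.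

(F2) Let $\upsilon\in B$, $\eta\in A$, $\eta>\upsilon$, so $\eta>\delta$ by (P3). By (N2), $C_\eta\cap(\delta+1)\subset N$, and $N\cap[\upsilon,\delta)=\emptyset$. So $C_\eta\cap[\upsilon,\delta)=\emptyset$ and $m(\upsilon,\eta)=m(\delta,\eta)\in a$, with $m(\upsilon,\eta)\ge\delta$.

Since $a$ and $b$ are closed, $a\cup b$ is closed.

**Step 5: definition of $s$.** We fill in the values across so that the promises hold.

Over $q$, a point $(\upsilon,j)$ with $\upsilon\in A$, $j<k$ is new. It should escape capture at the elements of $B$ below $\delta$ and be caught at $\delta$, where $c_\delta(\upsilon,j)=l$ is already fixed by $p$. So at $\mu\in B\cap\delta$ it gets a label $\ge k$. One new label is not enough in general: if some $\eta\in B$ above $\delta$ has $m(\upsilon,\eta)=\mu\in B$, $\mu<\delta$, then (R) wants $r_\eta(\mu,c_\mu(\upsilon,j))$ to be $r_\eta(\upsilon,j)$, which the promise makes $r_\eta(\delta,l)$, and this depends on $l$. So we use $k$ new labels $k+l$, $l<k$, and the point $(\mu,k+l)$ is a carrier which goes to $(\delta,l)$ at $\delta$.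 One more label, $2k$, takes everything else.

Let $a_s=a\cup b$, $k_s=2k+1$, $n_s=n$. For $\upsilon<\eta$ in $a\cup b$, with $\delta=\delta(\upsilon)$ if $\upsilon\notin D$, and $l<k$:

* (V0) $j<k$ and $\upsilon,\eta\in a$ or $\upsilon,\eta\in b$: the value in $p$ or $q$. For $\upsilon,\eta\in D$ both are defined and agree, since $\pi\upharpoonright D=\mathrm{id}$.
* (V1) $j<k$, $(\upsilon,\eta)\in(A\times B)\cup(B\times A)$, $\eta>\delta$: $r_\eta(\upsilon,j)=r_\eta(\delta,c_\delta(\upsilon,j))$.
* (V2) $j<k$, $\upsilon\in A$, $\eta\in B$, $\eta<\delta$: $r_\eta(\upsilon,j)=(k+c_\delta(\upsilon,j),\mathbf0)$.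
* (V3) $\upsilon\notin D$, $j=k+l$: $r_\eta(\upsilon,j)$ is $(k+l,\mathbf0)$ if $\eta<\delta$, is $(l,\mathbf0)$ if $\eta=\delta$, and is $r_\eta(\delta,l)$ if $\eta>\delta$.
* (V4) $j=2k$, or $\upsilon\in D$ and $k\le j$: $r_\eta(\upsilon,j)=(2k,\mathbf0)$.

The cases are exhaustive: in a pair across, $\eta\ne\delta$ as $\delta\in D$, and $\upsilon\in B$, $\eta\in A$ gives $\eta>\delta$ by (P3). The right sides in V1, V2, V3 use only V0-data, since $\delta\in D=a\cap b$.

**Step 6: (R) holds for $s$.** We go through all pairs. Let $\upsilon<\eta$ in $a\cup b$ and $\mu=m(\upsilon,\eta)>\upsilon$; recall $\mu<\eta$ and $\mu\in a\cup b$.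

*Points of kind V4.* Here $c_\mu(\upsilon,j)=2k$, and $r_\eta(\mu,2k)=(2k,\mathbf0)=r_\eta(\upsilon,j)$.

*$\upsilon\in D$, $j<k$.* If $\eta\in a$, everything takes place in $p$; if $\eta\in b$, in $q$.

*$\upsilon\notin D$, $j=k+l$ with $l<k$.* Suppose $\eta\le\delta$. Then $\upsilon<\mu<\delta$, so by (P4) $\mu\notin D$ and $\delta(\mu)=\delta$. By V3, $c_\mu(\upsilon,k+l)=k+l$, and $r_\eta(\mu,k+l)=r_\eta(\upsilon,k+l)$, as both are given by V3 with the same $\delta$.

Suppose $\eta>\delta$. The left side of (R) is $r_\eta(\delta,l)$. If $\mu<\delta$, then $\delta(\mu)=\delta$, $c_\mu(\upsilon,k+l)=k+l$ and $r_\eta(\mu,k+l)=r_\eta(\delta,l)$. If $\mu=\delta$, then $c_\delta(\upsilon,k+l)=l$ and the right side is $r_\eta(\delta,l)$. If $\mu>\delta$, then $c_\mu(\upsilon,k+l)=c_\mu(\delta,l)$ by V3 and $m(\delta,\eta)=\mu$ by (S3), so $r_\eta(\mu,c_\mu(\delta,l))=r_\eta(\delta,l)$ by (R) for $\delta\in D$, already checked.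

*$\upsilon\in A$, $j<k$.* Let $l=c_\delta(\upsilon,j)$. If $\eta\in a$, use (R) for $p$. Let $\eta\in B$; so $\eta\ne\delta$.

In type II of (F1), $\mu=m(\upsilon,\delta)\in a$ and $\upsilon<\mu<\delta_N$, so $\mu\in A$ and $\delta(\mu)=\delta$ by (P4). Let $i=c_\mu(\upsilon,j)$. By (R) in $p$ for $\upsilon<\delta$, $r_\delta(\upsilon,j)=r_\delta(\mu,i)$, so $c_\delta(\mu,i)=l$. If $\eta<\delta$, V2 gives $r_\eta(\mu,i)=(k+l,\mathbf0)=r_\eta(\upsilon,j)$. If $\eta>\delta$, V1 gives $r_\eta(\mu,i)=r_\eta(\delta,l)=r_\eta(\upsilon,j)$.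

In type I, $\mu\in b$ and $\mu\ge\delta_N$. First let $\mu<\delta$. Then $\mu\in B$ and $\delta(\mu)=\delta$ by (P4), and $c_\mu(\upsilon,j)=k+l$ by V2. By V3, $r_\eta(\mu,k+l)$ is $(k+l,\mathbf0)$ if $\eta<\delta$ and $r_\eta(\delta,l)$ if $\eta>\delta$. By V2 and V1 this equals $r_\eta(\upsilon,j)$. Next let $\mu=\delta$, so $\eta>\delta$. The right side of (R) is $r_\eta(\delta,l)$, and so is the left side, by V1. Finally let $\mu>\delta$. Then $c_\mu(\upsilon,j)=c_\mu(\delta,l)$, by (X) if $\mu\in D$ and by V1 if $\mu\in B$. Since $m(\delta,\eta)=\mu$ by (S3), (R) in $q$ and V1 give $r_\eta(\mu,c_\mu(\delta,l))=r_\eta(\delta,l)=r_\eta(\upsilon,j)$.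

*$\upsilon\in B$, $j<k$.* Let $l=c_\delta(\upsilon,j)$. If $\eta\in b$, use (R) for $q$. Let $\eta\in A$. By (F2), $\eta>\delta$ and $\mu=m(\delta,\eta)\in a$, $\mu\ge\delta$. If $\mu=\delta$, (R) is exactly V1. If $\mu>\delta$, then $c_\mu(\upsilon,j)=c_\mu(\delta,l)$, by (X) if $\mu\in D$ and by V1 if $\mu\in A$. By (R) in $p$ and V1, $r_\eta(\mu,c_\mu(\delta,l))=r_\eta(\delta,l)=r_\eta(\upsilon,j)$.

So $s\in P$.

**Step 7: $s\le q$ and $s\le p$.** By V0, $s$ extends the data of both. It remains to check the promises.

Consider $s\le q$ and $y=(\upsilon,j)\in x_s\setminus x_q$; so $\upsilon\in A$ or $j\ge k$. If $y$ is of kind V4, all its $c$-values are $2k\ge k$, so $T^s_q(y)=\emptyset$. If $y=(\upsilon,k+l)$ with $\upsilon\notin D$, $l<k$, then by V3 $c_\xi(y)=k+l\ge k$ for $\xi\in b\cap(\upsilon,\delta)$, and $c_\delta(y)=l<k$. So $\min T^s_q(y)=\delta$, and $r_\eta(y)=r_\eta(\delta,l)$ for $\eta\in b$, $\eta>\delta$, by V3. If $\upsilon\in A$ and $j<k$, then every $\xi\in b\cap(\upsilon,\delta)$ is in $B$ by (P2), so $c_\xi(y)\ge k$ by V2, while $c_\delta(y)<k$.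 So $\min T^s_q(y)=\delta$, and for $\eta\in b$, $\eta>\delta$, we have $r_\eta(y)=r_\eta(\delta,c_\delta(y))$ by V1 if $\eta\in B$ and by (X) if $\eta\in D$.

Consider $s\le p$ and $y=(\upsilon,j)\in x_s\setminus x_p$; so $\upsilon\in B$ or $j\ge k$. If $y$ is of kind V4, again $T^s_p(y)=\emptyset$. If $y=(\upsilon,k+l)$ with $\upsilon\notin D$, $l<k$, then $c_\xi(y)=k+l\ge k$ for $\xi\in a\cap(\upsilon,\delta)$ and $c_\delta(y)=l<k$. So $\min T^s_p(y)=\delta$, and $r_\eta(y)=r_\eta(\delta,l)$ for $\eta\in a$, $\eta>\delta$, by V3. If $\upsilon\in B$ and $j<k$, then $a\cap(\upsilon,\delta)=\emptyset$ by (P3) and $c_\delta(y)<k$. So $\min T^s_p(y)=\delta$, and for $\eta\in a$, $\eta>\delta$, we have $r_\eta(y)=r_\eta(\delta,c_\delta(y))$ by V1 if $\eta\in A$ and by (X) if $\eta\in D$. This proves (1).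

**Step 8: separating the two sides by one digit.** We prove (2) by lengthening the sequences of $s$.

Append to each $e^s_\eta(\upsilon,j)$ a digit $d_\eta(\upsilon,j)$: let $d_\eta\equiv0$ for $\eta\ne\xi$, and $d_\xi(\upsilon,j)=1$ iff $\upsilon\ge\xi_N$. For $\eta\ne\xi$, (R) clearly persists. For $\eta=\xi$ we need that $\upsilon$ and $m(\upsilon,\xi)$ are on the same side of $\xi_N$. Since $\xi_N\in\lim C_\xi$ by (N3), $\upsilon<\xi_N$ implies $m(\upsilon,\xi)<\xi_N$; the converse holds since $\upsilon\le m(\upsilon,\xi)$. So (R) persists. The order relation to $p$ and $q$ only concerns the first $n$ digits. $\square$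

## 11. The chain condition and the generic functions

To apply Lemma 5 we must find copies of $q$ inside $N$. We describe $q$ by a statement with parameters in $N$.

**Definition (type).** Let $q\in P$ with $a_q$ $N$-closed, $D=a_q\cap N$, and fix $\varepsilon_\delta$ as in Lemma 5. Let $h=|a_q|$, let $e_q:h\to a_q$ be the increasing enumeration, $I=e_q^{-1}[D]$, and $\bar r(i,i',j)=r^q_{e_q(i')}(e_q(i),j)$ for $i<i'<h$, $j<k_q$. For $i\in h\setminus I$ let $\delta_i=e_q(i)^+\in D$. We say that $p\in P$ realizes the type of $q$ over $N$ if $|a_p|=h$, $k_p=k_q$, $n_p=n_q$, and the increasing enumeration $e_p$ of $a_p$ satisfies $e_p\upharpoonright I=e_q\upharpoonright I$, $r^p_{e_p(i')}(e_p(i),j)=\bar r(i,i',j)$ for $i<i'<h$ and $j<k_q$, and $e_p(i)>\varepsilon_{\delta_i}$ for $i\in h\setminus I$.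

For example, let $a_q=\{\beta,\omega_1\}$ with $\beta=N\cap\omega_1$. Then $h=2$, $I=\{1\}$, $\delta_0=\omega_1$, and $p$ realizes the type if $a_p=\{\upsilon,\omega_1\}$ with $\varepsilon_{\omega_1}<\upsilon<\omega_1$, $k_p=k_q$, $n_p=n_q$, and $r^p_{\omega_1}(\upsilon,j)=r^q_{\omega_1}(\beta,j)$ for all $j<k_q$.

Three observations. First, all parameters of this statement about $p$, namely $P,h,I,k_q,n_q,\bar r,e_q\upharpoonright I,\langle\varepsilon_{\delta_i}:i\in h\setminus I\rangle$, are in $N$: $P$ is definable from $\vec C$, and the others are finite objects built from elements of $N$. Second, $q$ realizes it, since $e_q(i)\ge(\delta_i)_N>\varepsilon_{\delta_i}$. Third, if $p\in N$ realizes it, then $p$ and $\pi=e_q\circ e_p^{-1}$ satisfy the hypotheses of Lemma 5. Indeed $D=e_q[I]=e_p[I]\subset a_p$, $\pi$ is the identity on $D$ and transports the values, and for $\upsilon=e_p(i)$ with $i\notin I$ we have $\pi(\upsilon)^+=\delta_i$ and $\varepsilon_{\delta_i}<\upsilon$. Also $\upsilon<\delta_i$, because $\delta_i=e_q(i')=e_p(i')$ for some $i'\in I$ with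 $i'>i$.

**Lemma 6.** $P$ is ccc.

*Proof.* Let $\mathcal A$ be an antichain of size $\aleph_1$, and let $\delta^*<\omega_2$ be such that $a_p\subset\delta^*+1$ for all $p\in\mathcal A$. Take $N$ with $\mathcal A,\delta^*\in N$, and $q_0\in\mathcal A\setminus N$. By Lemmas 1(ii) and 4 there is $q\le q_0$ with $a_q\subset\delta^*+1$ $N$-closed. The statement "there are $p_0\in\mathcal A$ and $p\le p_0$ such that $p$ realizes the type of $q$ over $N$" has parameters in $N$ and is true, witnessed by $q_0,q$. So there are such $p_0,p\in N$. By Lemma 5(1), $p$ and $q$ are compatible, hence so are $p_0$ and $q_0$. But $p_0\ne q_0$, since $q_0\notin N$. This contradicts that $\mathcal A$ is an antichain. $\square$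

So $P$ preserves cardinals and cofinalities. Let $G$ be $P$-generic over $V$. By Lemma 1(i) and Lemma 4, applied repeatedly to increase $k$, for all $\upsilon<\eta<\omega_2$ and $j,i<\omega$ the set of $p$ with $\upsilon,\eta\in a_p$, $j<k_p$, $n_p\ge i$ is dense. Any two members of $G$ have a common extension in $G$, and stronger conditions keep $c$-values and end-extend $e$-values. Hence in $V[G]$ we get
$$r_\eta(\upsilon,j)=(c_\eta(\upsilon,j),e_\eta(\upsilon,j))\in\omega\times2^\omega\qquad(\upsilon<\eta<\omega_2,\ j<\omega)$$
such that $r_\eta(\upsilon,j)\upharpoonright n_p=r^p_\eta(\upsilon,j)$ whenever $p\in G$, $\upsilon,\eta\in a_p$, $j<k_p$. It remains to verify (B) and (A).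

**Lemma 7 (condition (B)).** In $V[G]$: if $\mathrm{cf}\,\xi=\omega_1$ and $t\in\omega\times2^\omega$, then $\{\upsilon<\xi:\exists j\ r_\xi(\upsilon,j)=t\}$ is bounded in $\xi$.

*Proof.* **Step 1: a sequence of conditions from a counterexample.** Suppose $p^*$ forces the set to be unbounded in $\xi$ for a name $\dot t$ of an element of $\omega\times2^\omega$. Cofinalities are the same in $V$ and $V[G]$, so $\mathrm{cf}\,\xi=\omega_1$ in $V$.

In $V$, for each $\zeta<\xi$ choose $p_\zeta\le p^*$, $\upsilon_\zeta\in[\zeta,\xi)$ and $j_\zeta$ with $p_\zeta\Vdash r_\xi(\upsilon_\zeta,j_\zeta)=\dot t$; by density we may also require $\xi,\upsilon_\zeta\in a_{p_\zeta}$ and $j_\zeta<k_{p_\zeta}$. Since $|\xi|=\aleph_1$, there is $\delta^*<\omega_2$ with $a_{p_\zeta}\subset\delta^*+1$ for all $\zeta<\xi$.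

**Step 2: reflect one of them into $N$.** We find two members of the sequence that sit on opposite sides of $\sup(N\cap\xi)$ and look alike.

Let $N$ contain $\xi$, $\delta^*$ and $\langle(p_\zeta,\upsilon_\zeta,j_\zeta):\zeta<\xi\rangle$. Let $\zeta'=\sup(N\cap\xi)$, which is less than $\xi$ because $\mathrm{cf}\,\xi=\omega_1$, and let $\upsilon'=\upsilon_{\zeta'}$, $j'=j_{\zeta'}$. As $\xi\in N$ is a limit, $N\cap\xi$ has no maximum, so $N\cap[\zeta',\xi)=\emptyset$. Hence $\upsilon'\notin N$ and $\upsilon'^+=\xi$. Choose $q\le p_{\zeta'}$ with $a_q\subset\delta^*+1$ $N$-closed (Lemmas 1(ii) and 4). Then $\upsilon'\in a_q\setminus N$, so $\xi\in\mathrm{Act}$, and $\xi_N=\zeta'$. Let $e_q(i_0)=\upsilon'$. The statement "there are $\zeta<\xi$ and $p\le p_\zeta$ such that $p$ realizes the type of $q$ over $N$, $e_p(i_0)=\upsilon_\zeta$ and $j_\zeta=j'$" has parameters in $N$ and is witnessed by $\zeta',q$. So there are such $\zeta,p\in N$.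

**Step 3: contradiction.** We amalgamate with the separating digit.

Let $s'\le p,q$ be as in Lemma 5(2). As $s'\le p_\zeta$ and $s'\le p_{\zeta'}$, it forces $r_\xi(\upsilon_\zeta,j')=\dot t=r_\xi(\upsilon',j')$. But $\upsilon_\zeta\in N\cap\xi$, so $\upsilon_\zeta<\xi_N\le\upsilon'$, and $s'$ forces the $n$-th digits of $e_\xi(\upsilon_\zeta,j')$ and $e_\xi(\upsilon',j')$ to be $0$ and $1$, where $n=n_q$. Contradiction. $\square$

**Lemma 8 (condition (A)).** In $V[G]$, let $x=(\xi,m)$, $\xi<\eta<\omega_2$, $i<\omega$. There is a finite $\Phi\subset\Lambda_{<\xi}$ such that $r_\eta(w)\upharpoonright i=r_\eta(x)\upharpoonright i$ for all $w\in H(x)\setminus(\{x\}\cup\bigcup_{z\in\Phi}H(z))$.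

*Proof.* Take $p\in G$ with $\xi,\eta\in a_p$, $m<k_p$, $n_p\ge i$, and let $\Phi=(a_p\cap\xi)\times k_p$. Let $w=(\upsilon,j)$ be as stated; so $\upsilon<\xi$ and $c_\xi(w)=m$. Let $q\le p$ in $G$ have $w\in x_q$. Since $w\in H(w)$, we have $w\notin\Phi$, and as $\upsilon<\xi$ this gives $w\notin x_p$. If $\zeta\in a_p$ and $\upsilon<\zeta<\xi$, then $c_\zeta(w)\ge k_p$; otherwise $w\in H(\zeta,c_\zeta(w))$ with $(\zeta,c_\zeta(w))\in\Phi$. Also $c_\xi(w)=m<k_p$. So $\min T^q_p(w)=\xi$, and the promise gives $r^q_\eta(w)\upharpoonright n_p=r^p_\eta(x)$, that is, $r_\eta(w)\upharpoonright n_p=r_\eta(x)\upharpoonright n_p$. Since $i\le n_p$, we are done. $\square$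

*Proof of Theorem 3.* By Lemma 6, $P$ is ccc. In $V[G]$ the functions $r_\eta$ satisfy (A) by Lemma 8 and (B) by Lemma 7. Proposition 1, applied in $V[G]$, gives the compact Hausdorff space $K$ with $\psi(Y)=\aleph_0$ for all $Y\in[K]^{\le\aleph_1}$ and $\psi(K)>\aleph_0$. $\blacksquare$

So for Lindelöf Hausdorff spaces $\neg(\ast)$ is a theorem of ZFC. For compact Hausdorff spaces $(\ast)$ holds under CH and fails in the ccc extension $L[G]$, hence is independent of ZFC.

## 12. The values of $\mathfrak c$ and $\psi(K)$ in $L[G]$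

By (b), a compact counterexample to $(\ast)$ requires $\mathfrak c\ge\aleph_2$. So $\mathfrak c\ge\aleph_2$ in $L[G]$. In the other direction, $|P|=\aleph_2$, GCH holds in $L$ and $P$ is ccc. A real in $L[G]$ has a nice name given by countably many countable antichains of $P$, and there are at most $\aleph_2^{\aleph_0}=\aleph_2$ such names in $L$. So $\mathfrak c=\aleph_2$ in $L[G]$, the least possible value for a counterexample.

Moreover $\psi(K)=\aleph_2$. The union of at most $\aleph_1$ compact subsets of $X$ lies in some $\Lambda_{<\zeta}\times2^\omega$ with $\zeta<\omega_2$, by Step 5 of the proof of Proposition 1, so it is not $X$. Taking complements, $\psi(\infty,K)\ge\aleph_2$. On the other hand, $\psi(\infty,K)\le|X|=\aleph_2$, because $\{\infty\}$ is the intersection of the sets $K\setminus\{x\}$, $x\in X$. All other points of $K$ are $G_\delta$.
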